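\title{Weak--strong uniqueness for the Navier--Stokes equations in the critical Morrey--Campanato space $\dot M^{2,3}$}

\begin{abstract}
Let $u$ and $v$ be finite-energy solutions of the three-dimensional incompressible Navier--Stokes equations with the same initial value, and let $u$ satisfy the energy inequality. We prove that $u=v$ if $v\in C([0,T],\dot M^{2,3})$, which settles the endpoint case of a weak--strong uniqueness theorem in Morrey--Campanato spaces. It is enough that the $\dot M^{2,3}$ norm of $v(t)$, restricted to balls of radius at most some $\delta>0$, stay below an absolute constant. Functions in $\dot M^{2,3}$ need not multiply $H^1$ into $L^2$, so the usual estimate of the relative energy is not available. We use instead the equation satisfied by $u-v$, which controls the local averages of $u-v$ at a length scale that depends on the point and on the time. A uniqueness criterion on the initial value follows.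
\end{abstract}

\section{Introduction}

\subsection{The question and the results}

We consider the incompressible Navier--Stokes equations on $(0,T)\times\mathbb R^3$, with density and viscosity equal to $1$ and no external force:
\begin{equation}\label{eq:NS}
\partial_t u=\Delta u-(u\cdot\nabla)u-\nabla p,\qquad \nabla\cdot u=0,\qquad u(0)=u_0 .
\end{equation}
A weak--strong uniqueness theorem compares two solutions of finite energy with the same initial value. One is only known to satisfy the energy inequality, the other has some additional integrability, and the conclusion is that they coincide. Here the additional integrability is measured in the homogeneous Morrey--Campanato spaces. For $1\le p\le q\le\infty$, $\dot M^{p,q}$ is the space of $f\in L^p_{\rm loc}(\mathbb R^3)$ such that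
\[
\|f\|_{\dot M^{p,q}}=\sup_{x\in\mathbb R^3,\ R>0}R^{3/q-3/p}\,\|f\|_{L^p(B(x,R))}<\infty ,
\]
where $B(x,R)$ is the open ball; $\dot M^{2,\infty}=L^\infty$. By H\"older's inequality $L^q\subset\dot M^{p,q}$: the norm asks that on every ball $f$ have no more $L^p$ norm than an $L^q$ function could have there. We use the same notation for spaces of vector fields.

\begin{theorem}[{\cite[Theorem 4]{MC}}]\label{thm:known}
Let $0\le r<1$ and $\sigma=2/(1-r)$. Let $u_0\in L^2$ with $\nabla\cdot u_0=0$, and let $u$ and $v$ be two solutions of \eqref{eq:NS} on $(0,T)\times\mathbb R^3$, in the sense of distributions, with the same initial value $u_0$. Assume that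
\begin{itemize}
\item[(i)] $u$ and $v$ belong to $L^\infty((0,T),L^2)\cap L^2((0,T),\dot H^1)$;
\item[(ii)] $\|u(t)\|_2^2+2\int_0^t\|\nabla u(s)\|_2^2\,ds\le\|u_0\|_2^2$ for $0<t<T$;
\item[(iii)] $v\in L^\sigma((0,T),\dot M^{2,3/r})$.
\end{itemize}
Then $u=v$ on $(0,T)$.
\end{theorem}

No energy inequality is assumed for $v$, and for $r=0$ condition (iii) reads $v\in L^2((0,T),L^\infty)$. The equations are invariant under $u\mapsto u_\lambda(t,x)=\lambda u(\lambda^2t,\lambda x)$, and so are the norms in (iii): the $\dot M^{2,3/r}$ norm of $\lambda f(\lambda\,\cdot)$ is $\lambda^{1-r}$ times that of $f$, and the $L^\sigma$ norm in time contributes $\lambda^{-2/\sigma}=\lambda^{-(1-r)}$. The family ends at $r=1$, $\sigma=\infty$, where the space variable alone carries the invariance and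
\[
\|f\|_{\dot M^{2,3}}^2=\sup_{x,R}\frac1R\int_{B(x,R)}|f|^2\,dy
\]
is the scale-invariant local energy. The space $\dot M^{2,3}$ is strictly larger than $L^3$: it contains $|x|^{-1}$, since $\int_{B(x,R)}|y|^{-2}dy\le\int_{B(0,R)}|y|^{-2}dy=4\pi R$. Theorem~\ref{thm:known} does not include $r=1$, and \cite[Open question 1]{MC} asks whether its conclusion holds when (iii) is replaced by
\begin{itemize}
\item[(iii$'$)] $v\in C([0,T],\dot M^{2,3})$.
\end{itemize}
The answer is yes.

\begin{theorem}\label{thm:main}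
Let $u_0\in L^2$ with $\nabla\cdot u_0=0$, and let $u,v$ be solutions of \eqref{eq:NS} on $(0,T)\times\mathbb R^3$ with initial value $u_0$ that satisfy \emph{(i)}, \emph{(ii)} and \emph{(iii$'$)}. Then $u=v$ on $(0,T)$.
\end{theorem}

Continuity in time serves only to make $v$ small on small balls, uniformly in time. For $\delta>0$ let
\[
m_\delta(f)=\sup_{x\in\mathbb R^3,\ 0<R\le\delta}R^{-1/2}\|f\|_{L^2(B(x,R))},
\]
so that $m_\delta(f)\le\|f\|_{\dot M^{2,3}}$ and $m_\delta$ is nondecreasing in $\delta$.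

\begin{theorem}\label{thm:small}
There is an absolute constant $\varepsilon_*>0$ such that the conclusion of Theorem~\ref{thm:main} holds if \emph{(iii$'$)} is replaced by
\begin{itemize}
\item[(H)] for some $\delta>0$, $m_\delta(v(t))\le\varepsilon_*$ for almost every $t\in(0,T)$.
\end{itemize}
\end{theorem}

The next result is a by-product and is not needed for Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:data}
There is an absolute constant $\varepsilon_0>0$ with the following property. Let $u_0\in L^2$, $\nabla\cdot u_0=0$, and $m_\delta(u_0)\le\varepsilon_0$ for some $\delta>0$; this holds, for instance, if $u_0\in L^2$ lies in the closure of $L^3$ in $\dot M^{2,3}$. Then, for some $\tau>0$, all solutions of \eqref{eq:NS} with initial value $u_0$ that satisfy \emph{(i)} and \emph{(ii)} coincide on $(0,\tau)$, as far as they exist.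
\end{theorem}

\subsection{Why the endpoint is different}\label{sec:why}

Let $w=u-v$. Subtracting the two equations and multiplying formally by $w$, one expects
\begin{equation}\label{eq:formal}
\|w(\tau)\|_2^2+2\int_0^\tau\|\nabla w\|_2^2\,dt\le2\int_0^\tau G\,dt,\qquad G(t)=\int(w\cdot\nabla w)\cdot v\,dx ;
\end{equation}
Lemma~\ref{lem:relative} is the rigorous form. Since $|G|\le\|\,|v|\,|w|\,\|_2\|\nabla w\|_2$, one first asks how $v(t)$ multiplies $H^1$ into $L^2$.

Let $0<r<1$, $g\in\dot M^{2,3/r}$, $h\in H^1$, and let $W_s$ be the heat kernel. Write $h=\int_0^\infty W_{s/2}*h_s\,ds$ with $h_s=-\Delta e^{s\Delta/2}h$, so that $\|h_s\|_2\le C\min(s^{-1}\|h\|_2,s^{-1/2}\|\nabla h\|_2)$ by Plancherel's theorem. From $\int_{B(y,R)}g^2\le R^{3-2r}\|g\|^2_{\dot M^{2,3/r}}$ and the Gaussian decay we get $\int g(x)^2W_{s/2}(x-y)\,dx\le Cs^{-r}\|g\|^2_{\dot M^{2,3/r}}$, and $|W_{s/2}*h_s|^2\le W_{s/2}*|h_s|^2$ by Jensen's inequality. Therefore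
\begin{equation}\label{eq:mult}
\|gh\|_2\le C\|g\|_{\dot M^{2,3/r}}\int_0^\infty s^{-r/2}\min\big(s^{-1}\|h\|_2,s^{-1/2}\|\nabla h\|_2\big)ds\le C_r\|g\|_{\dot M^{2,3/r}}\|h\|_2^{1-r}\|\nabla h\|_2^r .
\end{equation}
Young's inequality then gives $|G|\le\|\nabla w\|_2^2+C_r\|v\|_{\dot M^{2,3/r}}^{\sigma}\|w\|_2^2$ with $\sigma=2/(1-r)$, and Gronwall's lemma closes \eqref{eq:formal} under (iii). For $r=1$ the integral in \eqref{eq:mult} diverges logarithmically at $s=0$: every dyadic scale may contribute $\|\nabla h\|_2$.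

For the smaller space $L^3$ nothing is lost, because $\|gh\|_2\le\|g\|_3\|h\|_6\le C\|g\|_3\|\nabla h\|_2$. If $v\in C([0,T],L^3)$, the values $v(t)$ form a compact subset of $L^3$, so for a large height $\lambda$ the part $v1_{\{|v|>\lambda\}}$ has $L^3$ norm at most $\varepsilon$ for all $t$. Then $|G|\le C\varepsilon\|\nabla w\|_2^2+\lambda\|w\|_2\|\nabla w\|_2$, and \eqref{eq:formal} closes again. This suggests that the answer for (iii$'$) is yes.

For $\dot M^{2,3}$, however, the logarithm is real. Write $x=(x',x_3)$, let $0<\lambda<\frac12$, and let $g_\lambda$ be $\lambda^{-1}$ times the indicator function of the thin tube $\{|x'|<\lambda,\ |x_3|<1\}$. A ball of radius $R$ meets the tube in a set of measure at most $2\pi\lambda^2R$, so $\|g_\lambda\|^2_{\dot M^{2,3}}\le2\pi$. Let $h_\lambda(x)=\chi(x_3)\psi_\lambda(x')$, where $\chi\in C_c^\infty(\mathbb R)$ equals $1$ on $[-1,1]$ and $\psi_\lambda(x')=\min\{1,\log^+(1/|x'|)/\log(1/\lambda)\}$. Then $\int|\nabla\psi_\lambda|^2dx'=2\pi/\log(1/\lambda)$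 and $\int\psi_\lambda^2\,dx'\le C/\log^2(1/\lambda)$, so $\|h_\lambda\|_{H^1}^2\le C/\log(1/\lambda)$, while $\|g_\lambda h_\lambda\|_2^2=2\pi$. Thus the inequality $\|gh\|_2\le C\|g\|_{\dot M^{2,3}}\|h\|_{H^1}$ is false, and multiplying $g_\lambda$ by a small constant does not restore it.

A second route uses smoothing. Under (H) we shall see that $\|v(t)\|_\infty\le C\varepsilon_*t^{-1/2}$ for small $t$, hence $|G|\le C\varepsilon_*t^{-1/2}\|w\|_2\|\nabla w\|_2$. Gronwall's lemma would need $\int_0^\tau t^{-1}dt<\infty$, and we meet the same logarithm. What would suffice is a Hardy inequality in time,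
\begin{equation}\label{eq:hardy}
\int_0^\tau\|w(t)\|_2^2\,\frac{dt}t\le C\int_0^\tau\|\nabla w\|_2^2\,dt .
\end{equation}
It fails for general functions, for instance for those that do not depend on $t$. But $w$ solves an equation with zero initial value, and this is the information that the proof exploits.

\subsection{Plan}

Section~\ref{sec:prelim} collects the tools and Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:small}. Section~\ref{sec:reg} shows that (H) makes $v$ smooth for $t>0$, with scale-invariant bounds. Section~\ref{sec:energy} reduces Theorem~\ref{thm:small} to one estimate, Proposition~\ref{prop:main}. Section~\ref{sec:model} proves \eqref{eq:hardy} when $w$ is small at the parabolic scale $\sqrt t$; this case shows the main idea, and the reader may wish to begin there. Sections~\ref{sec:scale}--\ref{sec:gain} treat the general case, in which $\sqrt t$ is replaced by a scale $\rho(t,x)\ge\sqrt t$. Section~\ref{sec:data}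 proves Theorem~\ref{thm:data}.

\section{Preliminaries}\label{sec:prelim}

The letter $C$ denotes an absolute constant that may change from line to line. We assume $T<\infty$; otherwise we argue on every bounded subinterval. We write $L^pX$ for $L^p((0,T),X)$ when the interval is clear, and $\langle\cdot,\cdot\rangle$ for the $L^2$ product and for the duality between $H^{-k}$ and $H^k$. Repeated indices are summed, $(a\otimes b)_{ik}=a_ib_k$, $(\nabla\cdot A)_k=\partial_iA_{ik}$ and $A:\nabla\varphi=A_{ik}\partial_i\varphi_k$. The Leray projection $P$ is the Fourier multiplier $\delta_{kl}-\xi_k\xi_l/|\xi|^2$. It is self-adjoint and bounded on every $H^k$, $k\in\mathbb R$, and fixes the divergence-free fields. A \emph{solution} is a divergence-free field in the class (i) for which the first equation of \eqref{eq:NS} holds in $\mathcal D'((0,T)\times\mathbb R^3)$ with some distribution $p$. As $u(t)\in H^1$ for a.e.\ $t$, we have $(u\cdot\nabla)u=\nabla\cdot(u\otimes u)$.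

\subsection{The equation without pressure}

We use a product rule: if $u$ is Lipschitz from $[t_1,t_2]$ to $H^{-3}$ and $\varphi\in C^1([t_1,t_2],H^3)$, then $\langle u,\varphi\rangle$ is Lipschitz, with derivative $\langle\partial_tu,\varphi\rangle+\langle u,\partial_t\varphi\rangle$ almost everywhere. Since $H^2\subset L^\infty$ we have $L^1\subset H^{-2}$, and
\begin{equation}\label{eq:pairing}
\langle P\nabla\cdot A,\varphi\rangle=-\int A:\nabla\varphi\,dx\qquad(A\in L^1,\ \varphi\in H^3,\ \nabla\cdot\varphi=0).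
\end{equation}

\begin{lemma}\label{lem:pressure}
Let $u$ be a solution on $(0,T)$. After modification on a null set of times, $u$ is Lipschitz from $[0,T)$ to $H^{-3}$ and weakly continuous from $[0,T)$ to $L^2$,
\begin{equation}\label{eq:proj}
\partial_tu=\Delta u-P\nabla\cdot(u\otimes u)\quad\text{in }H^{-3}\text{ for a.e. }t,
\end{equation}
and for $0\le s_0<t<T$ Duhamel's formula holds in $H^{-3}$:
\begin{equation}\label{eq:duhamel}
u(t)=e^{(t-s_0)\Delta}u(s_0)-\int_{s_0}^te^{(t-s)\Delta}P\nabla\cdot(u\otimes u)(s)\,ds .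
\end{equation}
\end{lemma}

\begin{proof}
Let $\phi\in C_c^\infty(0,T)$. The distribution $\int\phi\nabla p\,dt=\int(\phi'u+\phi\Delta u-\phi\nabla\cdot(u\otimes u))\,dt$ belongs to $H^{-3}$, because $u\otimes u\in L^\infty L^1$. It is curl free, so its Fourier transform, a locally square-integrable function, is parallel to $\xi$ almost everywhere, and $P$ annihilates it. Since $Pu=u$, this is \eqref{eq:proj} in $\mathcal D'((0,T),H^{-3})$. The right side lies in $L^\infty H^{-3}$, so $u$ has a representative that is Lipschitz in $H^{-3}$; being also bounded in $L^2$ for a.e.\ $t$, it is weakly continuous in $L^2$. For \eqref{eq:duhamel} apply the product rule to $\varphi(s)=e^{(t-s)\Delta}\varphi_0$ with $\varphi_0\in H^5$: since $\partial_s\varphi=-\Delta\varphi$, the derivative of $\langle u,\varphi\rangle$ is $-\langle P\nabla\cdot(u\otimes u),\varphi\rangle$.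
\end{proof}

We always use this representative, and the initial value of $u$ is its value at $t=0$. The sets $\{f:\|f\|_2\le c\}$, $\{f:m_\delta(f)\le c\}$ and $\{f:\|f\|_\infty\le c\}$ are convex and closed in $L^2$, hence weakly closed. So (ii), (H) and bounds in $L^\infty$ that hold for almost every time hold for every time.

\subsection{Kernels}

The heat kernel satisfies $|\partial^\beta W_s(x)|\le C_\beta(\sqrt s+|x|)^{-3-|\beta|}$ and $W_s(x)\le C\sqrt s\,(\sqrt s+|x|)^{-4}$, by scaling from $s=1$. Since $P_{kl}=\delta_{kl}+\partial_k\partial_l(-\Delta)^{-1}$ and $(-\Delta)^{-1}e^{\tau\Delta}=\int_\tau^\infty e^{s\Delta}ds$, the operators $\partial_ie^{\tau\Delta}P_{kl}$ are convolutions with $\delta_{kl}\partial_iW_\tau+\int_\tau^\infty\partial_i\partial_k\partial_lW_s\,ds$. We denote this family of functions by $K_\tau$; it gives both $e^{\tau\Delta}P\nabla\cdot A=K_\tau*A$ for tensors $A$ and $\nabla e^{\tau\Delta}Ph=K_\tau*h$ for vector fields $h$ in $L^1+L^2$.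 The substitution $s=\varsigma^2$ gives $\int_\tau^\infty(\sqrt s+|x|)^{-6-|\alpha|}ds\le2\int_{\sqrt\tau}^\infty(\varsigma+|x|)^{-5-|\alpha|}d\varsigma$, so that
\begin{equation}\label{eq:kernel}
|\partial^\alpha K_\tau(x)|\le\frac{C_\alpha}{(\sqrt\tau+|x|)^{4+|\alpha|}},\qquad\|K_\tau\|_1\le C\tau^{-1/2},\qquad\|\partial_\tau K_\tau\|_1=\|\Delta K_\tau\|_1\le C\tau^{-3/2}.
\end{equation}
If $\|\cdot\|_X$ is one of $m_\delta$, $\|\cdot\|_2$, $\|\cdot\|_\infty$, then by translation invariance and Minkowski's inequality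
\begin{equation}\label{eq:X}
\|k*h\|_X\le\|k\|_1\|h\|_X,\qquad\|gh\|_X\le\|g\|_\infty\|h\|_X .
\end{equation}
Testing against $C_c^\infty$ functions shows that the integral in \eqref{eq:duhamel} may be estimated in $X$ under the integral sign.

\begin{lemma}\label{lem:morrey}
For $0<\ell\le\delta$ and $x\in\mathbb R^3$,
\[
\int\frac{|f(y)||g(y)|}{(\ell+|x-y|)^4}\,dy\le C\ell^{-3}m_\delta(f)\,m_\delta(g),\qquad\|e^{\ell^2\Delta}f\|_\infty\le C\ell^{-1}m_\delta(f).
\]
\end{lemma}

\begin{proof}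
Since $m_\ell\le m_\delta$ we may take $\delta=\ell$. The ball $B(x,2^n\ell)$ is covered by $C8^n$ balls of radius $\ell$, on each of which $\int|fg|\le\ell\,m_\ell(f)m_\ell(g)$. On the ball $B(x,\ell)$ and the shells $2^{n-1}\ell\le|x-y|<2^n\ell$, $n\ge1$, the weight is at most $16(2^n\ell)^{-4}$, so the integral is at most $C\sum_{n\ge0}(2^n\ell)^{-4}8^n\ell\,m_\ell(f)m_\ell(g)$, which is the first bound. The second follows from the first with $g=1$, because $m_\ell(1)\le C\ell$ and $W_{\ell^2}(x)\le C\ell(\ell+|x|)^{-4}$.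
\end{proof}

\subsection{Energy tools}

We recall two textbook facts and prove two short ones.

\emph{(E1) Heat equation.} If $A\in L^2((0,T_0),L^2)$ and $U_0\in L^2$, then $U(t)=e^{t\Delta}U_0-\int_0^tK_{t-s}*A(s)\,ds$ belongs to $C([0,T_0],L^2)\cap L^2((0,T_0),H^1)$.

\emph{(E2) Energy identity.} If $d\in L^2((0,T_0),H^1)$ and $\partial_td\in L^2((0,T_0),H^{-1})$, then $d\in C([0,T_0],L^2)$ and $\|d\|_2^2$ is absolutely continuous with derivative $2\langle\partial_td,d\rangle$. In particular, if $\nabla\cdot d=0$ and $\partial_td=\Delta d-P\nabla\cdot A$ with $A\in L^2L^2$, then $\frac12\frac d{dt}\|d\|_2^2+\|\nabla d\|_2^2=\int A:\nabla d\,dx$.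

\emph{(E3) Cancellation.} If $a\in L^4$, $\nabla\cdot a=0$ and $b,c\in H^1$, then $\int a_i(b_k\partial_ic_k+c_k\partial_ib_k)\,dx=0$; in particular $\int a\otimes b:\nabla b\,dx=0$. For $b,c\in C_c^\infty$ the integral is $\int a\cdot\nabla(b\cdot c)=0$, and it is continuous in $(b,c)\in H^1\times H^1$ because $H^1\subset L^4$.

\emph{(E4) Gronwall step.} If $d\in L^\infty L^2\cap L^2H^1$, $\beta\in L^2(t_1,t_2)$ and $\|d(t)\|_2^2+2\int_{t_1}^t\|\nabla d\|_2^2\le2\int_{t_1}^t\beta\|d\|_2\|\nabla d\|_2$ on $(t_1,t_2)$, then $d=0$ there. Indeed $2\beta\|d\|_2\|\nabla d\|_2\le2\|\nabla d\|_2^2+\frac12\beta^2\|d\|_2^2$, and Gronwall's lemma applies with the integrable coefficient $\beta^2/2$.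

\subsection{The Picard scheme}

Let $B(U,U')(t)=\int_0^tK_{t-s}*(U\otimes U')(s)\,ds$. For a divergence-free $U_0\in L^2$ the Picard iterates are $U^0(t)=e^{t\Delta}U_0$ and $U^{n+1}=U^0-B(U^n,U^n)$.

\begin{lemma}\label{lem:picard}
Let $\|\cdot\|_*$ be a norm of fields on $(0,T_0)\times\mathbb R^3$ that is lower semicontinuous under convergence in $L^\infty L^2$. Suppose that $\|B(U,U')\|_*\le\beta\|U\|_*\|U'\|_*$, that $\|B(U,U')\|_{L^\infty L^2}$ and $\|B(U',U)\|_{L^\infty L^2}$ are at most $\beta\|U\|_*\|U'\|_{L^\infty L^2}$, and that $8\beta\|U^0\|_*\le1$. Then $U^n$ converges in $L^\infty L^2$ to a divergence-free field $U$ with $\|U\|_*\le2\|U^0\|_*$ and $U=U^0-B(U,U)$. Moreover $U$ satisfies \eqref{eq:proj} and $U(t)\to U_0$ in $H^{-3}$ as $t\to0$.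
\end{lemma}

\begin{proof}
By induction $\|U^{n+1}\|_*\le\|U^0\|_*+4\beta\|U^0\|_*^2\le2\|U^0\|_*$. With $d^n=U^n-U^{n-1}$ we have $d^{n+1}=-B(U^n,d^n)-B(d^n,U^{n-1})$, so $\|d^{n+1}\|_{L^\infty L^2}\le\frac12\|d^n\|_{L^\infty L^2}$. Hence $U^n\to U$, $\|U\|_*\le2\|U^0\|_*$, and $B(U,U)-B(U^n,U^n)=B(U,U-U^n)+B(U-U^n,U^n)\to0$. Finally $h=P\nabla\cdot(U\otimes U)$ lies in $L^\infty H^{-3}$, and $I(t)=\int_0^te^{(t-s)\Delta}h(s)\,ds$ satisfies $\partial_tI=\Delta I+h$ and $\|I(t)\|_{H^{-3}}\le t\|h\|_{L^\infty H^{-3}}$.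
\end{proof}

\section{From continuity to smallness on small balls}\label{sec:reduction}

\begin{lemma}\label{lem:L3}
If $f$ lies in the closure of $L^3$ in $\dot M^{2,3}$, then $m_\delta(f)\to0$ as $\delta\to0$.
\end{lemma}

\begin{proof}
For $f\in L^3$, H\"older's inequality gives $\|f\|_{L^2(B(x,R))}\le CR^{1/2}\|f\|_{L^3(B(x,R))}$, so $m_\delta(f)\le C\sup_x\|f\|_{L^3(B(x,\delta))}\to0$ by the absolute continuity of the integral of $|f|^3$. In general $m_\delta(f)\le m_\delta(f')+\|f-f'\|_{\dot M^{2,3}}$ for every $f'\in L^3$.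
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:small}]
Let $v$ denote the representative that is continuous from $[0,T]$ to $\dot M^{2,3}$. By (i), $v(t)\in H^1\subset L^3$ for a.e.\ $t$, and such $t$ are dense in $[0,T]$. So the compact set $v([0,T])\subset\dot M^{2,3}$ is covered by the open balls of radius $\varepsilon_*/2$ centered at the values $v(t)\in L^3$, hence by finitely many of them, centered at $v(s_1),\dots,v(s_n)$. By Lemma~\ref{lem:L3} there is $\delta>0$ with $m_\delta(v(s_i))\le\varepsilon_*/2$ for all $i$. Then $m_\delta(v(t))\le\varepsilon_*$ for all $t$, which is (H).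
\end{proof}

\begin{remark}
For general elements of $L^2\cap\dot M^{2,3}$, $m_\delta$ does not tend to $0$. Let $u_0=c\,\chi(|x|)|x|^{-2}(x_2,-x_1,0)$ with $c>0$, $0\le\chi\le1$ smooth, compactly supported and equal to $1$ near $0$. This field is divergence free and in $L^2$, $m_\delta(u_0)\le c\sqrt{4\pi}$, and $R^{-1}\int_{B(0,R)}|u_0|^2=8\pi c^2/3$ for small $R$. It is not in the closure of $L^3$, and it satisfies the hypothesis of Theorem~\ref{thm:data} when $c$ is small.
\end{remark}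

\section{Regularity of the solution with small local norm}\label{sec:reg}

From here to Section~\ref{sec:gain}, $u$ and $v$ are as in Theorem~\ref{thm:small}, and $\varepsilon=\varepsilon_*\le1$ is an absolute constant on which finitely many smallness conditions will be imposed. Let $E=\sup_{0\le t<T}\|v(t)\|_2^2$. If $E=0$ then $u_0=0$ and $u=0$ by (ii), so we assume $E>0$.

\begin{lemma}\label{lem:energyv}
We have $v\in L^4L^4\cap C([0,T),L^2)$ and $\|v(t)\|_2^2+2\int_0^t\|\nabla v\|_2^2\,ds=\|u_0\|_2^2$ for $0\le t<T$.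
\end{lemma}

\begin{proof}
Balls of radius $R>\delta$ give $R^{-1}\int_B|v|^2\le E/\delta$, so $\|v(t)\|_{\dot M^{2,3}}^2\le\varepsilon^2+E/\delta$. Let $f\in H^1\cap\dot M^{2,3}$, let $f_B$ be the mean over $B$ and $\mathcal M$ the Hardy--Littlewood maximal operator, which is bounded on $L^2$. At a Lebesgue point $x$ of $f$, Poincar\'e's inequality on the balls $B_k=B(x,2^{-k}R)$ gives $|f(x)-f_{B_0}|\le\sum_k|f_{B_{k+1}}-f_{B_k}|\le C\sum_k2^{-k}R\,\mathcal M|\nabla f|(x)$, while $|f_{B_0}|\le CR^{-3/2}\|f\|_{L^2(B_0)}\le CR^{-1}\|f\|_{\dot M^{2,3}}$. Choosing $R$ so that the two bounds balance, we get $|f|^2\le C\|f\|_{\dot M^{2,3}}\mathcal M|\nabla f|$ a.e., hence $\|f\|_4^4\le C\|f\|_{\dot M^{2,3}}^2\|\nabla f\|_2^2$. So $v\in L^4L^4$ and $v\otimes v\in L^2L^2$. Now (E2) applies to \eqref{eq:proj}, and $\int v\otimes v:\nabla v=0$ by (E3).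
\end{proof}

The bound $\|v(t)\|_\infty\le C\varepsilon t^{-1/2}$ will come from a quadratic inequality $A\le C\varepsilon+CA^2$ and a continuity argument. To start it one must know that $v$ is bounded, with $A$ small, just after some time. This is provided by comparison with a local solution issued from a time at which $v\in L^6$.

\begin{lemma}\label{lem:local}
There is an absolute $c>0$ such that, if $U_0\in L^2\cap L^6$ is divergence free and $T_0\|U_0\|_6^4\le c$, the Picard iterates converge in $L^\infty((0,T_0),L^2)$ to a field $U\in C([0,T_0],L^2)\cap L^2H^1$ with $\|U(s)\|_\infty\le Cs^{-1/4}\|U_0\|_6$ for $0<s\le T_0$. If $U_0=v(s_0)$ for some $s_0\in(0,T)$, then $v(s_0+s)=U(s)$ whenever $0\le s\le T_0$ and $s_0+s<T$.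
\end{lemma}

\begin{proof}
Let $\|U\|_{\mathcal X}$ be the essential supremum of $s^{1/4}\|U(s)\|_\infty$ on $(0,T_0)$. Then $\|U^0\|_{\mathcal X}\le C\|U_0\|_6$, since $\|W_s\|_{6/5}=Cs^{-1/4}$. By \eqref{eq:kernel} and \eqref{eq:X},
\begin{align*}
t^{1/4}\|B(U,U')(t)\|_\infty&\le Ct^{1/4}\int_0^t(t-s)^{-1/2}s^{-1/2}ds\,\|U\|_{\mathcal X}\|U'\|_{\mathcal X}\le CT_0^{1/4}\|U\|_{\mathcal X}\|U'\|_{\mathcal X},\\
\|B(U,U')(t)\|_2&\le C\int_0^t(t-s)^{-1/2}s^{-1/4}ds\,\|U\|_{\mathcal X}\|U'\|_{L^\infty L^2}\le CT_0^{1/4}\|U\|_{\mathcal X}\|U'\|_{L^\infty L^2},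
\end{align*}
and the last bound holds for $B(U',U)$ because $|U'\otimes U|=|U\otimes U'|$. Lemma~\ref{lem:picard} applies with $\beta=CT_0^{1/4}$ if $c$ is small. Since $\|U\otimes U\|_2\le\|U\|_\infty\|U\|_2=O(s^{-1/4})$, we have $U\otimes U\in L^2L^2$, that is $U\in L^4L^4$, and (E1) gives $U\in C([0,T_0],L^2)\cap L^2H^1$. By continuity in $L^2$ the sup bound holds for every $s$.

Let $U_0=v(s_0)$, $\bar v=v(s_0+\cdot)$ and $d=\bar v-U$. Then $\partial_sd=\Delta d-P\nabla\cdot(\bar v\otimes d+d\otimes U)$, the tensor is in $L^2L^2$ because $\bar v,U,d\in L^4L^4$, and $d(0)=0$. By (E2) and (E3), $\frac12\frac d{ds}\|d\|_2^2+\|\nabla d\|_2^2=\int d\otimes U:\nabla d\le\|U\|_\infty\|d\|_2\|\nabla d\|_2$, and (E4) applies with $\beta=\|U\|_\infty=O(s^{-1/4})$.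
\end{proof}

\begin{proposition}\label{prop:sup}
If $\varepsilon$ is small enough, then
\begin{equation}\label{eq:sup}
\|v(t)\|_\infty\le C\varepsilon\max(t^{-1/2},\delta^{-1})\qquad(0<t<T),
\end{equation}
and $v\in C^1((0,T),H^k)$ for every $k\ge0$.
\end{proposition}

\begin{proof}
Fix $s_0\in(0,T)$ with $v(s_0)\in H^1\subset L^6$; almost every $s_0$ has this property. Let $T'=\min(T,s_0+\delta^2)$ and let $t^*$ be the supremum of the $t\le T'$ such that $v$ is bounded on $[t_1,t_2]\times\mathbb R^3$ whenever $s_0<t_1<t_2<t$. By Lemma~\ref{lem:local}, $t^*>s_0$. Put $F=v\otimes v$.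

\emph{Continuity into $L^\infty$ on $(s_0,t^*)$.} Let $s_0<t_1<t_2<t^*$ and $|F|\le\Lambda$ on $[t_1,t_2]$. In \eqref{eq:duhamel} from $t_1$, the term $W_{t-t_1}*v(t_1)$ is continuous into $L^\infty$ for $t>t_1$, since $s\mapsto W_s$ is continuous into $L^1$. For $t_1<t'<t''\le t_2$ and $h=t''-t'$, \eqref{eq:kernel} gives $\|K_{t''-s}-K_{t'-s}\|_1\le C\min((t'-s)^{-1/2},h(t'-s)^{-3/2})$, so the integral term changes by at most
\[
C\Lambda\int_{t'}^{t''}(t''-s)^{-1/2}ds+C\Lambda\Big(\int_0^hs^{-1/2}ds+h\int_h^\infty s^{-3/2}ds\Big)\le C\Lambda h^{1/2}.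
\]

\emph{The quadratic inequality.} The function $A(t)=\sup_{s_0<s\le t}(s-s_0)^{1/2}\|v(s)\|_\infty$ is continuous on $(s_0,t^*)$, and $A(t)\le C(t-s_0)^{1/4}\|v(s_0)\|_6\to0$ as $t\downarrow s_0$ by Lemma~\ref{lem:local}. Write \eqref{eq:duhamel} from $s_0$, let $\tau=t-s_0\le\delta^2$, and split the integral at $s_0+\tau/2$. On the first half, where no sup bound is good enough, we use (H) through \eqref{eq:kernel} and Lemma~\ref{lem:morrey} with $\ell=\sqrt{t-s}$; on the second half we use $\|F(s)\|_\infty\le2A(t)^2/\tau$. This gives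
\[
\|v(t)\|_\infty\le C\varepsilon\tau^{-1/2}+\int_{s_0}^{s_0+\tau/2}\frac{C\varepsilon^2\,ds}{(t-s)^{3/2}}+\int_{s_0+\tau/2}^t\frac{CA(t)^2\,ds}{\tau(t-s)^{1/2}}\le C_0\tau^{-1/2}\big(\varepsilon+A(t)^2\big).
\]
As $A$ is nondecreasing, $A\le C_0\varepsilon+C_0A^2$ on $(s_0,t^*)$. If $4C_0^2\varepsilon<1$, the value $2C_0\varepsilon$ violates this inequality, so by continuity $A<2C_0\varepsilon$ on $(s_0,t^*)$.

\emph{Continuation.} Suppose $t^*<T'$. Then $\|v(s)\|_6\le\|v(s)\|_\infty^{2/3}E^{1/6}\le\Lambda'$ for $s\in[(s_0+t^*)/2,t^*)$. Lemma~\ref{lem:local}, applied from such a time $s_1$ with $t^*-s_1<c\Lambda'^{-4}$, shows that $v$ is bounded on compact subintervals of $(s_1,\min(T,s_1+c\Lambda'^{-4}))$, against the definition of $t^*$. Hence $\|v(t)\|_\infty\le2C_0\varepsilon(t-s_0)^{-1/2}$ for $s_0<t<T'$. For $t<\delta^2$ let $s_0\to0$; for $t\ge\delta^2$ take $s_0\in(t-\delta^2,t-\delta^2/2)$. This proves \eqref{eq:sup}.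

\emph{Smoothness.} Recall that $\|fg\|_{H^k}\le C_k(\|f\|_\infty\|g\|_{H^k}+\|g\|_\infty\|f\|_{H^k})$ for real $k\ge0$. Suppose $v\in L^\infty((t_1,T),H^k)$ for all $t_1>0$, which is true for $k=0$. Then $F\in L^\infty((t_1,T),H^k)$ by \eqref{eq:sup}. Since $|\xi|(1+|\xi|^2)^{1/4}e^{-s|\xi|^2}\le C(1+s^{-3/4})$, the operator $e^{s\Delta}P\nabla\cdot$ maps $H^k$ to $H^{k+1/2}$ with a norm integrable in $s\in(0,T)$, and \eqref{eq:duhamel} from $t_1$ gives $v\in L^\infty((t_1',T),H^{k+1/2})$ for $t_1'>t_1$. By induction this holds for all $k$. Then \eqref{eq:proj} shows that $v$ is locally Lipschitz from $(0,T)$ to every $H^k$, so the right side of \eqref{eq:proj} is continuous into every $H^k$.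
\end{proof}

A piece of $v$ will be used as a test function in the equation for $w$, so we need its first derivatives in $x$ and $t$, with their natural weights, in the same norms as $v$.

\begin{proposition}\label{prop:der}
Let $V=|v|+t^{1/2}|\nabla v|+t|\partial_tv|$. If $\varepsilon$ is small enough, then $m_\delta(V(t))\le C\varepsilon$ and $\|V(t)\|_2^2\le CE$ for $0<t<\min(T,\delta^2)$.
\end{proposition}

\begin{proof}
Let $\|\cdot\|_X$ be $m_\delta$ or $\|\cdot\|_2$, and $x_0=\sup_s\|v(s)\|_X$, which is at most $\varepsilon$ or $E^{1/2}$. Fix $0<s_1<t_1<\min(T,\delta^2)$ and let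
\[
b=\sup_{s_1<s\le t_1}(s-s_1)^{1/2}\|\nabla v(s)\|_X,\qquad b'=\sup_{s_1<s\le t_1}(s-s_1)\|\partial_tv(s)\|_X .
\]
Starting from $s_1>0$ makes these finite, by Proposition~\ref{prop:sup} and $m_\delta(h)\le C\delta\|h\|_\infty\le C\delta\|h\|_{H^2}$. We show $b+b'\le Cx_0$; taking $s=t_1$ and letting $s_1\to0$ then gives the result. Let $t\in(s_1,t_1]$, $\tau=t-s_1$, $\bar s=s_1+\tau/2$. By \eqref{eq:sup}, $\|v(s)\|_\infty\le C\varepsilon(s-s_1)^{-1/2}$ on $(s_1,t_1]$.

Differentiating \eqref{eq:duhamel} from $\bar s$, with $\nabla\cdot(v\otimes v)=(v\cdot\nabla)v$, and using \eqref{eq:kernel}, \eqref{eq:X}, we get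
\[
\|\nabla v(t)\|_X\le C\tau^{-1/2}x_0+\int_{\bar s}^tC(t-s)^{-1/2}\,\varepsilon\,b\,(s-s_1)^{-1}ds\le C\tau^{-1/2}(x_0+\varepsilon b).
\]
So $b\le C(x_0+\varepsilon b)$, and $b\le Cx_0$ for small $\varepsilon$.

For the time derivative, $\|\partial_\tau K_\tau\|_1$ is not integrable at $\tau=0$, so near $s=t$ the derivative must fall on $F=v\otimes v$. Write
\[
v(t)=e^{\tau\Delta}v(s_1)-\int_0^{\tau/2}K_s*F(t-s)\,ds-\int_{s_1}^{s_1+\tau/2}K_{t-s}*F(s)\,ds .
\]
As $F\in C^1([s_1,t_1],H^k)$ we may differentiate in $t$. Each integral produces the boundary term $\frac12K_{\tau/2}*F(\bar s)$, and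
\[
\partial_tv(t)=\Delta e^{\tau\Delta}v(s_1)-K_{\tau/2}*F(\bar s)-\int_0^{\tau/2}K_s*F'(t-s)\,ds-\int_{s_1}^{\bar s}\Delta K_{t-s}*F(s)\,ds .
\]
We have $\|F(s)\|_X\le C\varepsilon(s-s_1)^{-1/2}x_0$, and $\|F'(s)\|_X\le2\|v\|_\infty\|\partial_tv\|_X\le C\varepsilon\tau^{-3/2}b'$ for $s\in[\bar s,t]$. The four terms are therefore bounded in $X$ by $C\tau^{-1}x_0$, by $C\tau^{-1/2}\cdot\varepsilon\tau^{-1/2}x_0$, by $C\varepsilon\tau^{-3/2}b'\int_0^{\tau/2}s^{-1/2}ds$, and by $C\tau^{-3/2}\varepsilon x_0\int_{s_1}^{\bar s}(s-s_1)^{-1/2}ds$. So $b'\le C(x_0+\varepsilon b')$, and $b'\le Cx_0$ for small $\varepsilon$.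
\end{proof}

\section{The relative energy}\label{sec:energy}

Let $w=u-v$. Then $w(0)=0$, $w$ is Lipschitz into $H^{-3}$, and
\begin{equation}\label{eq:w}
\partial_tw=\Delta w-P\nabla\cdot\Psi,\qquad\Psi=w\otimes w+w\otimes v+v\otimes w\in L^\infty L^1 .
\end{equation}
Let $G$ be as in \eqref{eq:formal}; by (E3), $G(t)=-\int w\otimes w:\nabla v\,dx$ for a.e.\ $t$. Put
\[
D(\tau)=\int_0^\tau\|\nabla w\|_2^2\,dt,\qquad M(\tau)=\sup_{0<s\le\tau}\|w(s)\|_2^2,\qquad M_*=\sup_{0<s<T}\|w(s)\|_2^2<\infty .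
\]
By \eqref{eq:sup}, $|G|\le\|v\|_\infty\|w\|_2\|\nabla w\|_2$ is integrable on $(s,T)$ for $s>0$, but its integrability at $0$ is not known. The next lemma is the only place where (ii) is used.

\begin{lemma}\label{lem:relative}
For $0<\tau<T$ the limit $L(\tau)=\lim_{s\downarrow0}\int_s^\tau G\,dt$ exists, and $\|w(\tau)\|_2^2+2D(\tau)\le2L(\tau)$.
\end{lemma}

\begin{proof}
On $[s,\tau]$ the product rule applies to $\langle u,v\rangle$. By \eqref{eq:proj} and \eqref{eq:pairing},
\[
\frac d{dt}\langle u,v\rangle=-2\langle\nabla u,\nabla v\rangle+\int\big(u_iu_k\partial_iv_k-u_kv_i\partial_iv_k\big)dx .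
\]
The integrand is $w_iu_k\partial_iv_k=w_iw_k\partial_iv_k+w_iv_k\partial_iv_k$, and the last term has integral $0$ by (E3). Hence $\langle u(\tau),v(\tau)\rangle-\langle u(s),v(s)\rangle=-2\int_s^\tau\langle\nabla u,\nabla v\rangle\,dt-\int_s^\tau G\,dt$. As $s\to0$, $v(s)\to u_0$ strongly and $u(s)\to u_0$ weakly in $L^2$. So $L(\tau)$ exists and $\langle u(\tau),v(\tau)\rangle=\|u_0\|_2^2-2\int_0^\tau\langle\nabla u,\nabla v\rangle-L(\tau)$. Inserting this, (ii) and Lemma~\ref{lem:energyv} into $\|w\|_2^2=\|u\|_2^2+\|v\|_2^2-2\langle u,v\rangle$, the terms $\|u_0\|_2^2$ cancel and the gradient terms add up to $-2D(\tau)$.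
\end{proof}

\begin{proposition}\label{prop:main}
If $\varepsilon$ is smaller than an absolute constant, there are an absolute constant $C$ and a time $T_1\in(0,\min(T,\delta^2))$ such that $|L(\tau)|\le C\varepsilon(D(\tau)+M(\tau))$ for $0<\tau\le T_1$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:small}, given Proposition~\ref{prop:main}]
Let $C\varepsilon\le\frac14$. For $\tau\le T_1$, $\|w(\tau)\|_2^2+2D(\tau)\le\frac12D(\tau)+\frac12M(\tau)$, so $\|w(\tau)\|_2^2\le\frac12M(T_1)$. Thus $M(T_1)\le\frac12M(T_1)<\infty$ and $w=0$ on $[0,T_1]$. For $T_1<\tau<T$ we then have $L(\tau)=\int_{T_1}^\tau G\,dt$, and Lemma~\ref{lem:relative} gives the hypothesis of (E4) on $(T_1,T)$ with $\beta=\|v\|_\infty$, which is bounded there by \eqref{eq:sup}.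
\end{proof}

The constants are chosen in this order: an absolute $\gamma\in(0,1]$ (Lemma~\ref{lem:absorb}); then $\varepsilon$, with $\varepsilon^2\le\gamma$; then $T_1$, which depends on $\gamma,\varepsilon,\delta,E,M_*,T$.

\section{Low and high frequencies: the case of a small difference}\label{sec:model}

Let $S_r=e^{r^2\Delta}$, an average at length $r$. We split $w=(w-S_rw)+S_rw$. The first part is paid for by the dissipation, simultaneously for all dyadic scales.

\begin{lemma}\label{lem:high}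
For $h\in H^1$, $r_0>0$ and $r_n=2^nr_0$: $\ \sum_{n\in\mathbb Z}r_n^{-2}\|h-S_{r_n}h\|_2^2\le C\|\nabla h\|_2^2$.
\end{lemma}

\begin{proof}
By Plancherel's theorem and $|1-e^{-s}|\le\min(1,s)$ it suffices to bound $\sum_n\min(r_n^{-2},r_n^2|\xi|^4)$. The sums over $r_n|\xi|\ge1$ and over $r_n|\xi|<1$ are geometric, each at most $\frac43|\xi|^2$.
\end{proof}

The second part, $S_rw(s,x)$, is the momentum of the difference averaged near $x$. It vanishes at $s=0$ and changes only through the flux $\Psi$, whose influence decays like the kernel $K$. The quantity that measures this influence is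
\[
\Theta_\rho(t,x)=\int_0^t\!\!\int\frac{|w(s,y)|^2}{(\rho+|x-y|)^4}\,dy\,ds\qquad(0<t<T,\ \rho>0),
\]
which has the dimension of a velocity and satisfies $\Theta_\rho\le tM_*\rho^{-4}$.

\begin{lemma}\label{lem:low}
There is an absolute constant $C_1$ such that the following holds. Let $\varepsilon^2\le\gamma$, $0<t<T$, $x\in\mathbb R^3$, $\sqrt t\le\rho\le\delta$, $r\ge\rho$, and suppose $\Theta_\rho(t,x)\le\gamma\rho/t$. Then
\[
\sup_{0<s\le t}|S_rw(s,x)|^2\le C_1\gamma\,\frac\rho t\,\Theta_\rho(t,x).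
\]
\end{lemma}

\begin{proof}
Subtract the formulas \eqref{eq:duhamel} for $u$ and $v$ from time $0$; the linear terms cancel because $w(0)=0$. Since $S_r$ maps $H^{-3}$ boundedly into $H^2$, where evaluation at $x$ is continuous, $S_rw(s,x)=-\int_0^s(K_{r^2+s-s'}*\Psi(s'))(x)\,ds'$. By \eqref{eq:kernel} the kernel is at most $C(\rho+|x-y|)^{-4}$. By (H) and Lemma~\ref{lem:morrey}, $\int_0^t\!\int|v|^2(\rho+|x-y|)^{-4}\le C\varepsilon^2t\rho^{-3}$. With $|\Psi|\le|w|^2+2|w||v|$ and the Cauchy--Schwarz inequality,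
\[
|S_rw(s,x)|^2\le C\big(\Theta_\rho^2+\varepsilon^2t\rho^{-3}\Theta_\rho\big).
\]
Now $\Theta_\rho\le\gamma\rho/t$, and $\varepsilon^2t\rho^{-3}\le\gamma\rho/t$ because $t^2\le\rho^4$.
\end{proof}

The hypothesis $\Theta_\rho\le\gamma\rho/t$ says that a velocity of size $\Theta_\rho$ travels a small fraction of the length $\rho$ in time $t$. Under it the low frequencies can be absorbed, as the following case shows.

\begin{proposition}\label{prop:model}
Let $\gamma$ be small, $\varepsilon^2\le\gamma$ and $\tau<\min(T,\delta^2)$. If $\Theta_{\sqrt t}(t,x)\le\gamma t^{-1/2}$ for all $x$ and all $t\le\tau$, then \eqref{eq:hardy} holds and $|L(\tau)|\le C\varepsilon D(\tau)$.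
\end{proposition}

\begin{proof}
Let $t\le\tau$, $\rho=r=\sqrt t$ and $Y(t)=\int_0^t\|w\|_2^2\,ds$. By Fubini's theorem $\int\Theta_\rho(t,x)\,dx=c_0\rho^{-1}Y(t)$, with $c_0=\int(1+|x|)^{-4}dx$. Integrating Lemma~\ref{lem:low} in $x$ and in $s\in(0,t)$ gives $\int_0^t\|S_\rho w\|_2^2\,ds\le c_0C_1\gamma Y(t)$. Hence $Y(t)\le2\int_0^t\|w-S_\rho w\|_2^2\,ds+2c_0C_1\gamma Y(t)$, and if $4c_0C_1\gamma\le1$,
\begin{equation}\label{eq:modelabsorb}
Y(t)\le4\int_0^t\|w-S_\rho w\|_2^2\,ds .
\end{equation}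
With $t_j=4^{-j}\tau$ and Lemma~\ref{lem:high} for $r_0=\sqrt\tau$,
\[
\int_0^\tau\|w\|_2^2\frac{dt}t\le\sum_{j\ge0}\frac{4Y(t_j)}{t_j}\le16\int_0^\tau\sum_{j\ge0}t_j^{-1}\|w-S_{\sqrt{t_j}}w\|_2^2\,ds\le CD(\tau).
\]
Finally $\int_0^\tau|G|\le C\varepsilon\int_0^\tau t^{-1/2}\|w\|_2\|\nabla w\|_2\,dt\le C\varepsilon D(\tau)$ by \eqref{eq:sup} and Cauchy--Schwarz.
\end{proof}

The hypothesis holds, for example, when $u$ also satisfies $m_\delta(u(t))\le\varepsilon$ with $\varepsilon$ small compared with $\sqrt\gamma$: then $\Theta_{\sqrt t}\le t\cdot Ct^{-3/2}(2\varepsilon)^2$ by Lemma~\ref{lem:morrey}.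

For a general $u$ we only know $\Theta_\rho\le tM_*\rho^{-4}$, which yields $\Theta_\rho\le\gamma\rho/t$ from $\rho=(t^2M_*/\gamma)^{1/5}$ on, a length much larger than $\sqrt t$ for small $t$. The proof of \eqref{eq:modelabsorb} works at such a scale, but Lemma~\ref{lem:high} then controls $\rho^{-2}Y(t)$ and not $t^{-1}Y(t)$. To use this we would need $|v|\le C\varepsilon/\rho$ instead of $|v|\le C\varepsilon/\sqrt t$. The average of $v$ at scale $\rho$ obeys the better bound, by (H). For the remainder of $v$ another argument is needed, and it requires a \emph{lower} bound for $\Theta_\rho$. Both bounds hold if at each point we take the smallest $\rho\ge\sqrt t$ for which Lemma~\ref{lem:low} applies.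

\section{The scale function}\label{sec:scale}

For $0<t<T$ and $x\in\mathbb R^3$ let
\[
\rho(t,x)=\inf\{\rho\ge\sqrt t:\ \Theta_\rho(t,x)\le\gamma\rho/t\},\qquad\Theta(t,x)=\Theta_{\rho(t,x)}(t,x).
\]
The function $\rho\mapsto\Theta_\rho(t,x)$ is nonincreasing, and continuous by dominated convergence. So $\Theta_\rho-\gamma\rho/t$ is continuous, strictly decreasing and tends to $-\infty$; the infimum is attained, and
\begin{equation}\label{eq:rho}
\Theta(t,x)\le\gamma\rho(t,x)/t,\quad\text{with equality where }\rho(t,x)>\sqrt t .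
\end{equation}

\begin{lemma}\label{lem:rho}
For $0<t<T$ and $x,y\in\mathbb R^3$:
\begin{itemize}
\item[(a)] $\rho(t,x)\le\max\big(\sqrt t,(t^2M_*/\gamma)^{1/5}\big)$;
\item[(b)] $|\rho(t,x)-\rho(t,y)|\le|x-y|$;
\item[(c)] $\rho(t,y)\le\rho(t,x)^{1/5}(\rho(t,x)+|x-y|)^{4/5}$;
\item[(d)] $\rho(4t,x)\ge4^{1/5}\rho(t,x)$ if $4t<T$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\rho=\rho(t,x)>\sqrt t$, then $\gamma\rho/t=\Theta(t,x)\le tM_*\rho^{-4}$.

(b) Let $\rho=\rho(t,x)$, $d=|x-y|$. Since $\rho+d+|y-z|\ge\rho+|x-z|$, we have $\Theta_{\rho+d}(t,y)\le\Theta_\rho(t,x)\le\gamma(\rho+d)/t$, so $\rho(t,y)\le\rho+d$. Exchange $x$ and $y$.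

(c) Let also $\rho'=\rho(t,y)$. If $\rho'=\sqrt t$, then $\rho'\le\rho$ and the claim follows. Otherwise, as $\rho'\le\rho+d$ by (b), $\rho+|x-z|\le\rho+d+|y-z|\le\frac{\rho+d}{\rho'}(\rho'+|y-z|)$. By \eqref{eq:rho}, $\gamma\rho/t\ge\Theta_\rho(t,x)\ge(\frac{\rho'}{\rho+d})^4\gamma\rho'/t$, that is $\rho'^5\le\rho(\rho+d)^4$.

(d) If $\rho=\sqrt t$, then $R=\rho(4t,x)\ge2\rho$. Otherwise $\gamma R/(4t)\ge\Theta_R(4t,x)\ge\Theta_R(t,x)$. If $R<\rho$, the right side is at least $\Theta_\rho(t,x)=\gamma\rho/t$, so $R\ge4\rho$, a contradiction. If $R\ge\rho$, then $R+|x-z|\le(R/\rho)(\rho+|x-z|)$, the right side is at least $(\rho/R)^4\gamma\rho/t$, and $R^5\ge4\rho^5$.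
\end{proof}

By (a) we can choose $T_1\in(0,\min(T,\delta^2))$ such that
\begin{equation}\label{eq:T1}
\rho(t,x)\le\min\big(\delta,\ \varepsilon\delta^{3/2}E^{-1/2}\big)\qquad(0<t\le T_1,\ x\in\mathbb R^3).
\end{equation}
Fix $\tau\in(0,T_1]$. For $j\ge0$ let $t_j=4^{-j}\tau$, $\rho_j=\rho(t_j,\cdot)$, $\Theta_j=\Theta(t_j,\cdot)$, and let $r_j(x)$ be the power of $2$ with $r_j/2<\rho_j\le r_j$. The high and low frequency parts of $w$ at the scale attached to the point $y$ are measured by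
\[
h_j(y)=\int_0^{t_j}|w-S_{r_j(y)}w|^2(s,y)\,ds,\qquad H_j=\int\rho_j^{-2}h_j\,dy,\qquad Z_j(y)=\sup_{0<s\le t_j}|S_{r_j(y)}w(s,y)| .
\]
These functions are measurable, because the sets $\{r_j=r\}$ are Borel and $S_rw(s,y)=\langle w(s),W_{r^2}(y-\cdot)\rangle$ is continuous in $(s,y)$. By \eqref{eq:rho}, \eqref{eq:T1} and Lemma~\ref{lem:low},
\begin{equation}\label{eq:Z}
|w(s,y)|\le|w-S_{r_j(y)}w|(s,y)+Z_j(y)\quad(s\le t_j),\qquad Z_j^2\le C_1\gamma\,\rho_j\,t_j^{-1}\Theta_j .
\end{equation}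
In Proposition~\ref{prop:model} the scales $\sqrt{t_j}$ were distinct dyadic numbers. Property (d) is the substitute: the same dyadic scale cannot be charged many times at the same point.

\begin{lemma}\label{lem:sumH}
$\sum_{j\ge0}H_j\le CD(\tau)$.
\end{lemma}

\begin{proof}
If $j'\ge j+3$, then $\rho_j(y)\ge4^{3/5}\rho_{j'}(y)>2\rho_{j'}(y)>r_{j'}(y)$ by (d), so $r_j(y)\ne r_{j'}(y)$. Thus for fixed $y$ each power of $2$ equals $r_j(y)$ for at most three indices $j$. Since $\rho_j^{-2}\le4r_j^{-2}$, we get $\sum_j\rho_j^{-2}h_j(y)\le12\sum_{n\in\mathbb Z}4^{-n}\int_0^\tau|w-S_{2^n}w|^2(s,y)\,ds$. Integrate in $y$ and use Lemma~\ref{lem:high}.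
\end{proof}

\section{Absorption at a variable scale}\label{sec:absorb}

We now prove a local form of \eqref{eq:modelabsorb}. Since the scale varies, we use the symmetric quantity
\[
N_j(x,y)=\rho_j(x)+\rho_j(y)+|x-y| ,
\]
which satisfies $N_j(x,z)\le N_j(x,y)+N_j(y,z)$ and, by Lemma~\ref{lem:rho}(b), $\rho_j(x)+|x-y|\le N_j(x,y)\le2(\rho_j(x)+|x-y|)$.

\begin{lemma}\label{lem:absorb}
There is an absolute $\gamma\in(0,1]$ such that, if $\varepsilon^2\le\gamma$, then $\Theta_j(x)\le64\int N_j(x,y)^{-4}h_j(y)\,dy$ for all $j$ and $x$.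
\end{lemma}

\begin{proof}
We drop the index $j$, so $t=t_j$. By \eqref{eq:Z}, $\int_0^t|w(s,y)|^2ds\le2h(y)+2tZ(y)^2\le2h(y)+2C_1\gamma\rho(y)\Theta(y)$. With $(\rho(x)+|x-y|)^{-4}\le16N(x,y)^{-4}$ this gives
\[
\Theta\le32\mathcal H+32C_1\gamma\,\mathcal T\Theta,\qquad\mathcal H(x)=\int\frac{h(y)\,dy}{N(x,y)^4},\qquad\mathcal T\phi(x)=\int\frac{\rho(y)\phi(y)\,dy}{N(x,y)^4}.
\]
The inequality is no longer scalar, and we iterate it. By Lemma~\ref{lem:rho}(c),
\[
\int N(x,y)^{-4}\rho(y)\,dy\le\rho(x)^{1/5}\int(\rho(x)+|x-y|)^{-16/5}dy=C_2 ,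
\]
an absolute constant because $16/5>3$. (The Lipschitz bound $\rho(y)\le N(x,y)$ alone would lead to the divergent integral of $N^{-3}$.) So $\mathcal T$ has norm at most $C_2$ on $L^\infty$. Next, for all $x,y,z$ one of $N(x,y)$, $N(y,z)$ is at least $N(x,z)/2$, so
\[
\int\frac{\rho(y)\,dy}{N(x,y)^4N(y,z)^4}\le\frac{16}{N(x,z)^4}\Big[\int\frac{\rho(y)\,dy}{N(x,y)^4}+\int\frac{\rho(y)\,dy}{N(z,y)^4}\Big]\le\frac{32C_2}{N(x,z)^4},
\]
and $\mathcal T\mathcal H\le32C_2\mathcal H$ by Tonelli's theorem. The constants $C_1,C_2$ do not depend on $\gamma$. Choose $\gamma\le1$ with $32C_1\gamma\cdot32C_2\le\frac12$. Since $\mathcal T$ preserves inequalities between nonnegative functions, $n$ iterations give $\Theta\le32\sum_{k<n}2^{-k}\mathcal H+2^{-n}\|\Theta\|_\infty$, and $\Theta\le tM_*\rho^{-4}\le M_*/t$ is bounded. Let $n\to\infty$.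
\end{proof}

From now on $\gamma$ is fixed and $C$ may depend on it. We shall integrate $\Theta_j$ against weights built from $v$. The size of a weight $q$ that is dual to Lemma~\ref{lem:absorb} is the norm
\[
[q]_j=\sup_{y\in\mathbb R^3}\rho_j(y)\Big(\int q(x)^2N_j(x,y)^{-3}dx\Big)^{1/2}.
\]

\begin{lemma}\label{lem:weights}
\begin{itemize}
\item[(a)] $[q]_j\le C\big(m_\delta(q)+\varepsilon E^{-1/2}\|q\|_2\big)$. In particular $[V(t)]_j\le C\varepsilon$ for $0<t\le\tau$.
\item[(b)] $\int q^2\rho_j\Theta_j\,dx\le C[q]_j^2H_j$ and $\int|q|\,\Theta_j\,dx\le C[q]_jH_j$.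
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\rho=\rho_j(y)\le\delta$, so $N_j(x,y)\ge\rho+|x-y|$, and let $n_0\ge0$ be the largest integer with $2^{n_0}\rho\le\delta$. The ball $B(y,\rho)$ and the shells $2^{n-1}\rho\le|x-y|<2^n\rho$, $1\le n\le n_0$, contribute at most $8\sum_{n\ge0}(2^n\rho)^{-3}(2^n\rho)m_\delta(q)^2\le C\rho^{-2}m_\delta(q)^2$ to the integral. The rest lies in $|x-y|>\delta/2$, where the decay $N_j^{-3}$ is too slow for a covering argument; there we use the $L^2$ norm and get at most $8\delta^{-3}\|q\|_2^2\le8\varepsilon^2E^{-1}\rho^{-2}\|q\|_2^2$ by \eqref{eq:T1}. The statement on $V$ follows from Proposition~\ref{prop:der}.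

(b) By Lemma~\ref{lem:absorb} and $\rho_j(x)\le N_j(x,y)$, the first integral is at most $64\int h_j(y)\int q^2N_j^{-3}dx\,dy\le64[q]_j^2\int\rho_j^{-2}h_j\,dy$. For the second, $\int|q|N_j^{-4}dx\le(\int q^2N_j^{-3}dx)^{1/2}(\int N_j^{-5}dx)^{1/2}\le C[q]_j\rho_j(y)^{-2}$, since $\int(\rho+|x|)^{-5}dx=C\rho^{-2}$.
\end{proof}

\section{A divergence-free average at variable scale}\label{sec:split}

Fix $j$ and let $\ell_j=\sqrt{t_j}$, $I_j=[t_{j+2},t_j]$ and
\[
\mathcal B_j=\{x:\rho_j(x)>\ell_j\},\qquad\text{on which }\Theta_j=\gamma\rho_j/t_j\text{ by \eqref{eq:rho}.}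
\]
We want $v=g_j+z_j$ on $I_j$ with $|g_j|\le C\varepsilon/\rho_j$ and with $z_j$ vanishing outside $\mathcal B_j$. Since $z_j$ will be a test function in \eqref{eq:w}, it must be smooth, its derivatives must cost no more than those of $v$, and it must be divergence free, so that the nonlocal operator $P$ disappears. Fix $0\le\eta\in C_c^\infty(B(0,1))$ with $\int\eta=1$.

\begin{lemma}\label{lem:mu}
There is a smooth function $\mu_j\ge0$ on $\mathbb R^3$, all of whose derivatives are bounded, such that $|\nabla\mu_j|\le\frac18$, $|D^2\mu_j|\le C/\ell_j$, $\mu_j\le\rho_j/8$, $\mu_j=0$ on $\{\rho_j<\frac98\ell_j\}$, and $\mu_j\ge\rho_j/20$ on $\{\rho_j\ge4\ell_j\}$.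
\end{lemma}

\begin{proof}
Drop $j$. Let $\bar\rho(x)=\int\eta(a)\rho(x-\ell a/8)\,da$. As $\rho$ is $1$-Lipschitz, $|\bar\rho-\rho|\le\ell/8$, $|\nabla\bar\rho|\le1$ and $|D^k\bar\rho|\le C_k\ell^{1-k}$ for $k\ge1$. Let $\Gamma\in C^\infty(\mathbb R)$ satisfy $\Gamma=0$ on $(-\infty,\frac54]$, $0\le\Gamma'\le1$, and $\Gamma'=1$ on $[2,\infty)$, so that $s-2\le\Gamma(s)\le(s-\frac54)_+$. Put $\mu=\frac\ell8\Gamma(\bar\rho/\ell)$. Then $\nabla\mu=\frac18\Gamma'\nabla\bar\rho$ and $D^2\mu=\frac18(\ell^{-1}\Gamma''\nabla\bar\rho\otimes\nabla\bar\rho+\Gamma'D^2\bar\rho)$, which gives the bounds on derivatives. Also $\mu\le\frac18(\bar\rho-\frac54\ell)_+\le\frac18(\rho-\frac98\ell)_+$, and where $\rho\ge4\ell$, $\mu\ge\frac18(\rho-\frac{17}8\ell)\ge\frac18\cdot\frac{15}{32}\rho\ge\rho/20$.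
\end{proof}

For $|a|\le1$ let $\Phi_a(x)=x+\mu_j(x)a$. It is a smooth bijection of $\mathbb R^3$, since $\Phi_a(x)=y$ means that $x$ is the fixed point of the contraction $x\mapsto y-\mu_j(x)a$. Its Jacobian matrix has entries $\partial_k(\Phi_a)_i=\delta_{ik}+a_i\partial_k\mu_j$ and determinant $1+a\cdot\nabla\mu_j\ge\frac78$. The plain average over the ball $B(x,\mu_j(x))$ is
\[
\mathcal J_jf(x)=\int\eta(a)f(\Phi_a(x))\,da .
\]
For a divergence-free field $b$, the divergence of $b\circ\Phi_a$ is $a_i\partial_k\mu_j\,(\partial_ib_k)\circ\Phi_a$, which has no reason to vanish. The remedy is to pull $b$ back as a flux, that is, to use $\det(D\Phi_a)(D\Phi_a)^{-1}b\circ\Phi_a$; for our rank-one perturbation of the identity this leads to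
\[
\mathcal A_jb(x)=\int\eta(a)\big[(1+a\cdot\nabla\mu_j)\,b(\Phi_a(x))-\big(\nabla\mu_j\cdot b(\Phi_a(x))\big)a\big]da .
\]

\begin{lemma}\label{lem:A}
The operator $\mathcal A_j$ is bounded on $H^3$ and maps divergence-free fields to divergence-free fields. For $b\in H^3$ we have $|\mathcal A_jb|\le2\mathcal J_j|b|$, $|\nabla\mathcal A_jb|\le C(\mathcal J_j|\nabla b|+\ell_j^{-1}\mathcal J_j|b|)$, and $\mathcal A_jb=b$ on the open set $\{\rho_j<\frac98\ell_j\}$. For $f\ge0$, $[\mathcal J_jf]_j\le2[f]_j$.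
\end{lemma}

\begin{proof}
Drop $j$. The derivatives of order at most $3$ of the bracket are sums of terms $(\partial^\beta b)\circ\Phi_a$, $|\beta|\le3$, times products of derivatives of $\mu$, which are bounded; and $\|h\circ\Phi_a\|_2^2\le\frac87\|h\|_2^2$ by the change of variables. This gives boundedness on $H^3$. The bracket is at most $(\frac98+\frac18)|b\circ\Phi_a|$. In its gradient, a derivative falling on $b\circ\Phi_a$ is bounded by $\frac98|\nabla b|\circ\Phi_a$, and one falling on $\nabla\mu$ costs $|D^2\mu|\le C/\ell$. On the open set where $\rho<\frac98\ell$ we have $\mu=0$, hence $\nabla\mu=0$ and $\Phi_a(x)=x$.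

Let $\nabla\cdot b=0$; note $b\in H^3\subset C^1$. Evaluate $b$ and $\partial_ib_k$ at $\Phi_a(x)$ and set $\beta=a_i\,\partial_k\mu\,\partial_ib_k$, $\alpha=a\cdot\nabla\mu$. By the chain rule,
\begin{align*}
\partial_k[b_k\circ\Phi_a]&=\partial_ib_k(\delta_{ik}+a_i\partial_k\mu)=\beta,\\
\partial_k[\alpha\,b_k\circ\Phi_a]&=a_l\,\partial_k\partial_l\mu\,b_k+\alpha\beta,\\
\partial_k[a_k\,\partial_l\mu\,b_l\circ\Phi_a]&=a_k\,\partial_k\partial_l\mu\,b_l+a_k\,\partial_l\mu\,\partial_ib_l(\delta_{ik}+a_i\partial_k\mu)=a_k\,\partial_k\partial_l\mu\,b_l+\beta+\alpha\beta .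
\end{align*}
The divergence of the bracket is the sum of the first two lines minus the third, which is $0$.

Finally $|\Phi_a(x)-x|\le\rho(x)/8$, so by Lemma~\ref{lem:rho}(b) $N(\Phi_a(x),y)\le N(x,y)+\rho(x)/4\le\frac54N(x,y)$. By Jensen's inequality and the change of variables $x'=\Phi_a(x)$,
\[
\int\frac{(\mathcal Jf)^2}{N(x,y)^3}dx\le\int\eta(a)\Big(\frac54\Big)^3\int\frac{f(\Phi_a(x))^2}{N(\Phi_a(x),y)^3}dx\,da\le\Big(\frac54\Big)^3\frac87\int\frac{f(x')^2}{N(x',y)^3}dx',
\]
and $(\frac54)^3\frac87<4$.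
\end{proof}

For $t\in(0,T)$ put $g_j(t)=\mathcal A_jv(t)$ and $z_j=v-g_j$. Since $\mathcal A_j$ does not depend on $t$, Proposition~\ref{prop:sup} gives $g_j,z_j\in C^1((0,T),H^3)$ with $\partial_tg_j=\mathcal A_j\partial_tv$, and both are divergence free.

\begin{lemma}\label{lem:gz}
For $t\in I_j$:
\begin{itemize}
\item[(a)] $[g_j(t)]_j\le C\varepsilon$ and $|g_j(t)|\le C\varepsilon/\rho_j$;
\item[(b)] $z_j$, $\nabla z_j$ and $\partial_tz_j$ vanish outside $\mathcal B_j$, and $|z_j|+t_j^{1/2}|\nabla z_j|+t_j|\partial_tz_j|\le q_j$, where $q_j=C(V+\mathcal J_jV)$ satisfies $[q_j(t)]_j\le C\varepsilon$.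
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $|g_j|\le2\mathcal J_j|v|\le2\mathcal J_jV$, and Lemmas~\ref{lem:A} and \ref{lem:weights}(a) give the first bound. Where $\rho_j\ge4\ell_j$ we have $\rho_j/20\le\mu_j\le\delta$, and by Jensen's inequality and (H), $(\mathcal J_j|v|)^2\le\|\eta\|_\infty\mu_j^{-3}\int_{B(x,\mu_j)}|v|^2\le C\varepsilon^2\mu_j^{-2}$. Where $\rho_j<4\ell_j$, \eqref{eq:sup} and $t\ge t_j/16$ give $|g_j|\le C\varepsilon/\ell_j\le4C\varepsilon/\rho_j$.

(b) The complement of $\mathcal B_j$ lies in the open set $\{\rho_j<\frac98\ell_j\}$, on which $z_j(t)=0$ for all $t$. The pointwise bound follows from those of Lemma~\ref{lem:A}, applied to $v$ and $\partial_tv$, and from $t_j\le16t$. The bound on $[q_j]_j$ follows as in (a).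
\end{proof}

\section{The gain on a time slot}\label{sec:gain}

Let $\vartheta\in C^\infty([0,\infty))$ be nonincreasing, equal to $1$ on $[0,\frac14]$ and to $0$ on $[1,\infty)$, and let $\theta_j(t)=\vartheta(t/t_j)-\vartheta(t/t_{j+1})$. Then $0\le\theta_j\le1$, $|\theta_j'|\le C/t_j$, and $\theta_j$ is supported in $I_j$. A smooth cutoff is needed because we integrate by parts in time. The bound \eqref{eq:sup} alone gives $|\int\theta_jG|\le C\varepsilon(M(\tau)+D_j)$ with $D_j=\int_{I_j}\|\nabla w\|_2^2\,dt$, which cannot be summed over $j$. The next lemma replaces $M(\tau)$ by $H_j$.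

\begin{lemma}\label{lem:gain}
$\big|\int\theta_jG\,dt\big|\le C\varepsilon(H_j+D_j)$.
\end{lemma}

\begin{proof}
Write $G=\int(w\cdot\nabla w)\cdot g_j\,dx+\int(w\cdot\nabla w)\cdot z_j\,dx$ and drop the index $j$, except in $t_j$. Let $w^\sharp(t,x)=(w-S_{r(x)}w)(t,x)$, so that $|w|\le|w^\sharp|+Z$ on $I$ and $\int_I\!\int\rho^{-2}|w^\sharp|^2\le H$.

\emph{The averaged part.} By Cauchy--Schwarz it is at most $D_j^{1/2}(\int_I\!\int|g|^2|w|^2)^{1/2}$. By Lemma~\ref{lem:gz}(a), $\int_I\!\int|g|^2|w^\sharp|^2\le C\varepsilon^2H$. By \eqref{eq:Z}, Lemma~\ref{lem:weights}(b) and $|I|\le t_j$,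
\[
\int_I\!\int|g|^2Z^2\le\frac{C_1}{t_j}\int_I\Big(\int|g|^2\rho\,\Theta\,dx\Big)dt\le C\varepsilon^2H .
\]
So this part is at most $C\varepsilon(D_jH)^{1/2}$.

\emph{The remainder.} Here no good pointwise bound is available, and we use the equation to turn a term quadratic in $w$ into terms linear in $w$. Let $\varphi=\theta z\in C^1((0,T),H^3)$; it is divergence free and supported in $I\subset(0,T)$ in time. The product rule for $\langle w,\varphi\rangle$, with \eqref{eq:w} and \eqref{eq:pairing}, gives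
\[
0=\iint w\cdot\partial_t\varphi-\iint\nabla w:\nabla\varphi+\iint\Psi:\nabla\varphi .
\]
By (E3), $\int(w\cdot\nabla w)\cdot z=-\int w\otimes w:\nabla z$ for a.e.\ $t$. Therefore
\[
\int\theta\int(w\cdot\nabla w)\cdot z=\iint w\cdot\partial_t\varphi-\iint\nabla w:\nabla\varphi+\iint(w\otimes v+v\otimes w):\nabla\varphi .
\]
By Lemma~\ref{lem:gz}(b), $|\partial_t\varphi|\le Cq/t_j$, $|\nabla\varphi|\le q\,t_j^{-1/2}$, and both vanish outside $\mathcal B$; by \eqref{eq:sup}, $|v|\le Ct_j^{-1/2}$ on $I$. The right side is thus bounded in absolute value by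
\begin{equation}\label{eq:linear}
Ct_j^{-1}\int_I\!\int_{\mathcal B}q|w^\sharp|+Ct_j^{-1}\int_I\!\int_{\mathcal B}qZ+Ct_j^{-1/2}\int_I\!\int_{\mathcal B}q|\nabla w| .
\end{equation}
These terms are linear in $w$, whereas $H$ and $D_j$ are quadratic. The missing factor comes from the equality $\Theta=\gamma\rho/t_j$ on $\mathcal B$: the set $\mathcal B$ is nonempty only where $w$ is large, so its size, weighted by $q$, is itself controlled by $H$. Precisely, $\rho^2=\gamma^{-1}t_j\,\rho\,\Theta$ on $\mathcal B$, so Lemma~\ref{lem:weights}(b) gives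
\begin{equation}\label{eq:Q}
Q:=\int_I\!\int_{\mathcal B}q^2\rho^2\le\gamma^{-1}t_j\int_I\Big(\int q^2\rho\,\Theta\,dx\Big)dt\le C\varepsilon^2t_j^2H .
\end{equation}
The first term of \eqref{eq:linear} is at most $Ct_j^{-1}Q^{1/2}H^{1/2}\le C\varepsilon H$. On $\mathcal B$, \eqref{eq:Z} reads $Z^2\le C_1\Theta^2$, so the second term is at most $Ct_j^{-1}\int_I\int q\,\Theta\,dx\,dt\le C\varepsilon H$ by Lemma~\ref{lem:weights}(b). Since $1\le\rho^2/t_j$, the third term is at most $CD_j^{1/2}(t_j^{-1}\int_I\!\int_{\mathcal B}q^2)^{1/2}\le CD_j^{1/2}(t_j^{-2}Q)^{1/2}\le C\varepsilon(D_jH)^{1/2}$.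
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
For $0<s\le\tau$, \eqref{eq:sup} and Cauchy--Schwarz give
\begin{equation}\label{eq:oneslot}
\int_{s/4}^s|G|\,dt\le C\varepsilon M(\tau)^{1/2}\Big(\int_{s/4}^s\frac{dt}t\Big)^{1/2}\Big(\int_{s/4}^s\|\nabla w\|_2^2\,dt\Big)^{1/2}\le C\varepsilon M(\tau)^{1/2}D(s)^{1/2}.
\end{equation}
The sum of the $\theta_j$ telescopes: $1-\vartheta(t/t_{J+1})=(1-\vartheta(t/\tau))+\sum_{j=0}^J\theta_j(t)$. The left side equals $1$ for $t\ge t_{J+1}$ and $0$ for $t\le t_{J+2}$, so $\int_0^\tau(1-\vartheta(t/t_{J+1}))G\,dt$ differs from $\int_{t_{J+1}}^\tau G\,dt$ by at most \eqref{eq:oneslot} with $s=t_{J+1}$, which tends to $0$ as $J\to\infty$. Hence it tends to $L(\tau)$. On the right side, $1-\vartheta(t/\tau)$ vanishes for $t\le\tau/4$, and \eqref{eq:oneslot} with $s=\tau$ bounds its contribution by $C\varepsilon(M(\tau)+D(\tau))$. Finally, by Lemmas~\ref{lem:gain} and \ref{lem:sumH}, $\sum_j|\int\theta_jG|\le C\varepsilon\sum_j(H_j+D_j)\le C\varepsilon D(\tau)$,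 because each $t$ lies in at most three of the intervals $I_j\subset(0,\tau]$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:small} and \ref{thm:main}.

\section{A criterion on the initial value}\label{sec:data}

\begin{proof}[Proof of Theorem~\ref{thm:data}]
We construct on $(0,\delta^2)$ a solution $v$ that satisfies (i) and (H), and compare every other solution with it.

\emph{Construction.} Let $\|U\|_{\mathcal Y}$ be the sum of the essential suprema on $(0,\delta^2)$ of $t^{1/2}\|U(t)\|_\infty$ and of $m_\delta(U(t))$. By Lemma~\ref{lem:morrey} and \eqref{eq:X}, $\|e^{t\Delta}u_0\|_{\mathcal Y}\le Cm_\delta(u_0)$. Splitting at $t/2$ and using Lemma~\ref{lem:morrey} on the first half and \eqref{eq:X} on the second,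
\[
\|B(U,U')(t)\|_\infty\le C\Big(\int_0^{t/2}\frac{ds}{(t-s)^{3/2}}+\int_{t/2}^t\frac{ds}{(t-s)^{1/2}s}\Big)\|U\|_{\mathcal Y}\|U'\|_{\mathcal Y}\le Ct^{-1/2}\|U\|_{\mathcal Y}\|U'\|_{\mathcal Y}.
\]
If $\|\cdot\|_X$ is $m_\delta$ or $\|\cdot\|_2$, both $B(U,U')(t)$ and $B(U',U)(t)$ are bounded in $X$ by
\begin{equation}\label{eq:BX}
C\int_0^t(t-s)^{-1/2}s^{-1/2}ds\ \|U\|_{\mathcal Y}\ \operatorname{ess\,sup}_s\|U'(s)\|_X=C\pi\|U\|_{\mathcal Y}\ \operatorname{ess\,sup}_s\|U'(s)\|_X .
\end{equation}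
So Lemma~\ref{lem:picard} applies with an absolute $\beta$ if $\varepsilon_0$ is small. It gives a divergence-free $v\in L^\infty L^2$ with $\|v\|_{\mathcal Y}\le C\varepsilon_0$, which satisfies \eqref{eq:proj} and has initial value $u_0$. Since $\|v\otimes v\|_2\le Cs^{-1/2}\|v\|_{\mathcal Y}\|v\|_{L^\infty L^2}$ is integrable, $p=(-\Delta)^{-1}\partial_i\partial_k(v_iv_k)$ belongs to $L^1L^2$, and $P\nabla\cdot(v\otimes v)=\nabla\cdot(v\otimes v)+\nabla p$.

\emph{Finite dissipation.} The bound $s^{-1/2}$ is not square integrable, so (E1) does not apply to $v$ directly, and we regularize the data. For $\kappa>0$ let $u_0^\kappa=e^{\kappa\Delta}u_0\in L^2\cap L^6$; then $m_\delta(u_0^\kappa)\le\varepsilon_0$ by \eqref{eq:X}. Let $v^\kappa$ be the field constructed above from $u_0^\kappa$. The field $U$ of Lemma~\ref{lem:local} with $U_0=u_0^\kappa$ is the $L^\infty L^2$ limit of the same Picard iterates, so $v^\kappa=U$ on a short interval. Hence $\|v^\kappa\otimes v^\kappa\|_2\le\|v^\kappa\|_\infty\|v^\kappa\|_2$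 is $O(s^{-1/4})$ near $0$ and bounded afterwards, that is, $v^\kappa\otimes v^\kappa\in L^2L^2$ on $(0,\delta^2)$. By (E1), (E2) and (E3), $v^\kappa$ satisfies the energy equality, so $2\int_0^{\delta^2}\|\nabla v^\kappa\|_2^2\le\|u_0^\kappa\|_2^2\le\|u_0\|_2^2$. From $v^\kappa-v=e^{t\Delta}(u_0^\kappa-u_0)-B(v^\kappa,v^\kappa-v)-B(v^\kappa-v,v)$ and \eqref{eq:BX},
\[
\|v^\kappa-v\|_{L^\infty L^2}\le\|u_0^\kappa-u_0\|_2+C\varepsilon_0\|v^\kappa-v\|_{L^\infty L^2}.
\]
For $C\varepsilon_0\le\frac12$, $v^\kappa\to v$ in $L^\infty L^2$ as $\kappa\to0$, and by weak compactness $\nabla v\in L^2L^2$.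

\emph{Conclusion.} Thus $v$ is a solution on $(0,\delta^2)$ with initial value $u_0$, and $m_\delta(v(t))\le C\varepsilon_0\le\varepsilon_*$ for a.e.\ $t$ if $\varepsilon_0$ is small. If $u$ is a solution on $(0,T_u)$ with initial value $u_0$ that satisfies (i) and (ii), Theorem~\ref{thm:small} gives $u=v$ on $(0,\min(T_u,\delta^2))$. So all such solutions coincide on $(0,\tau)$ with $\tau=\delta^2$, as far as they exist. If $u_0$ lies in the closure of $L^3$ in $\dot M^{2,3}$, Lemma~\ref{lem:L3} provides $\delta$ with $m_\delta(u_0)\le\varepsilon_0$.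
\end{proof}

\begin{thebibliography}{1}

\bibitem{MC}
\emph{The Navier--Stokes equations in the critical Morrey--Campanato space},
\texttt{http://www.ems-ph.org/\allowbreak journals/\allowbreak show\_pdf.php?\allowbreak iss=3\&\allowbreak issn=0213-2230\&\allowbreak rank=8\&\allowbreak vol=23}

\end{thebibliography}
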